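# Separating the positive and negative frequencies of trigonometric polynomials that are small almost everywhere

## 1. A weight on the circle and a polynomial multiplier

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ and let $|X|$ be the Lebesgue measure of $X\subset\mathbb T$. A trigonometric polynomial of degree $n$ is a function $x\mapsto\sum_{k=-n}^n a_ke^{ikx}$ with complex $a_k$, some of which may vanish. Its spectrum is the set of frequencies $k$ with $a_k\ne0$.

Fix a number $0<a\le\frac18$, an open set $E\subset\mathbb T$ with $0<|E|\le\frac{2\pi a}{1+a}$, and put $F=\mathbb T\setminus E$. The proof turns on a continuous function $w:\mathbb T\to[0,\infty)$, built from $E$ and $a$, with three properties.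

* **(W1)** $w$ vanishes at most points: $|\{w>0\}|\le(1+\frac1a)|E|$.
* **(W2)** $w$ bounds growth. If $f$ is a trigonometric polynomial of degree at most $N$ and $|f|\le\lambda$ on $F$, then $|f|\le\lambda e^{Nw}$ everywhere.
* **(W3)** The growth can be cancelled at low cost. For every integer $d\ge8$ and every point $x_0$ there is a trigonometric polynomial $\psi$ of degree $d$ with
$$|\psi(x)|\le C_1e^{-N'w(x)}\quad(x\in\mathbb R),\qquad|\psi(x_0)|\ge e^{-N'w(x_0)},\qquad N'=\frac d{2a},$$
where $C_1$ depends only on $a$.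

Here is what $w$ is for. Suppose $f=h^++h^-$, where $h^+$ has spectrum in $[\kappa N,N]$ and $h^-$ has spectrum in $[-N,-\kappa N]$. Suppose that $|f|\le\lambda$ off a small open set $E$, and that on $E$ we know nothing. We want to bound $h^+$ and $h^-$ separately at most points. Take $a=\kappa/8$ and $d\approx\kappa N/4$, so that $N'\approx N$, with $N'\ge N$. By (W2) and (W3),
$$|f\psi|\le\lambda e^{Nw}\cdot C_1e^{-N'w}\le C_1\lambda\quad\text{on all of }\mathbb T .$$
Since $\psi$ has degree only about $\kappa N/4$, the spectra of $h^+\psi$ and $h^-\psi$ are still separated by a gap comparable to $N$. For a function that is bounded everywhere and has such a gap, separating the two halves is easy (Section 3). So $h^\pm\psi$ is bounded by a constant times $\lambda$. At a point $x_0$ with $w(x_0)=0$ we have $|\psi(x_0)|\ge1$, so $\psi$ can be divided out. By (W1), such points $x_0$ fill everything but a set of size $O(|E|)$.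

## 2. A Cantor–Lebesgue problem with variable coefficients

The question comes from the paper "A Cantor-Lebesgue Theorem With Variable "Coefficients"" (http://math.depaul.edu/mash/CantLebvar.pdf). We are given trigonometric polynomials $c_n$ and $c_{-n}$ of degree $n$ and integers $\phi_n$. We form
$$c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}, \tag{1}$$
and suppose that it tends to $0$ for almost all $x$. Must $c_n$ and $c_{-n}$ each tend to $0$ almost everywhere? Theorem 1.1 of that paper says yes if $\{\phi_n\}$ is lacunary, that is, $\phi_{n+1}/\phi_n\ge\gamma>1$. Its Conjecture 1.2 says that it is enough to have $\liminf\phi_n/n\ge g>1$. For instance $\phi_n=2n$ satisfies the second condition and is not lacunary.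

The condition $\phi_n\ge gn$ is a spectral one. The first term of (1) has spectrum in $[\phi_n-n,\phi_n+n]$, the second in $[-\phi_n-n,-\phi_n+n]$, and the condition says that both stay away from $0$ by a fixed proportion of the top frequency. We shall prove that the conjecture is true for every $g>1$. It follows from a maximal inequality.

**Theorem A.** Let $0<\kappa\le 1$. There is $K=K(\kappa)$ such that the following holds. Let $\{f_j\}_{j\in J}$ be any family, $f_j=h_j^++h_j^-$, where $h_j^\pm$ are trigonometric polynomials with spectrum of $h_j^+$ in $[\kappa N_j,N_j]$, spectrum of $h_j^-$ in $[-N_j,-\kappa N_j]$, and $N_j\ge1$. Then for all $\lambda>0$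
$$\Big|\Big\{\sup_j \max(|h_j^+|,|h_j^-|)>K\lambda\Big\}\Big|\le \Big(1+\frac8\kappa\Big)\Big|\Big\{\sup_j|f_j|>\lambda\Big\}\Big| . \tag{2}$$

Multiplying (2) by $pK^p\lambda^{p-1}$ and integrating over $\lambda\in(0,\infty)$ gives $\|\sup_j|h_j^\pm|\|_{L^p}\le K(1+8/\kappa)^{1/p}\|\sup_j|f_j|\|_{L^p}$ for all $0<p<\infty$. A gap is needed: with $\kappa=0$ one could take $h^+=1$, $h^-=-1$, $f=0$, and (2) would fail for small $\lambda$.

**Theorem B (Conjecture 1.2).** If $\liminf\phi_n/n\ge g>1$ and $c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}\to0$ a.e., then $c_n\to0$ and $c_{-n}\to 0$ a.e.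

**Theorem C.** Let $\{\phi_n\}_{n\ge1}$ be integers. The implication "$c_n(x)e^{i\phi_nx}+c_{-n}(-x)e^{-i\phi_nx}\to0$ a.e. $\Rightarrow$ $c_n\to0$ and $c_{-n}\to0$ a.e." holds for all choices of trigonometric polynomials $c_{\pm n}$ of degree $n$ if and only if $\liminf_{n}|\phi_n|/n>1$.

A positive lacunary sequence satisfies $\phi_n\ge\phi_1\gamma^{n-1}$, so $\phi_n/n\to\infty$ and Theorem B applies to it.

## 3. Constant coefficients, uniform convergence, and no gap at all

**Constant coefficients.** Let $c_n=a_n$ and $c_{-n}=b_n$ be constants and $\phi_n\to\infty$. By Egorov's theorem the convergence is uniform on some set $P$ with $|P|>0$, so $\int_P|a_ne^{i\phi_nx}+b_ne^{-i\phi_nx}|^2dx\to0$. Expanding the square and using $2|a_nb_n|\le|a_n|^2+|b_n|^2$,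
$$\int_P|a_ne^{i\phi_nx}+b_ne^{-i\phi_nx}|^2dx\ge\big(|a_n|^2+|b_n|^2\big)\Big(|P|-\Big|\int_Pe^{2i\phi_nx}dx\Big|\Big).$$
By the Riemann–Lebesgue lemma the last bracket tends to $|P|>0$. Hence $a_n,b_n\to0$.

**Uniform convergence.** Suppose that (1) tends to $0$ uniformly. Then a kernel separates the two halves, as follows. Choose $\theta\in C_c^\infty((0,2))$ with $\theta=1$ on $[\kappa/2,3/2]$, and put
$$k(t)=\frac1{2\pi}\int\theta(\xi)e^{i\xi t}d\xi,\qquad A=\max(1,\|k\|_{L^1(\mathbb R)}).$$
The function $k$ is a Schwartz function, $\int_{\mathbb R} k(t)e^{-i\xi t}dt=\theta(\xi)$, and $A$ depends only on $\kappa$ once $\theta$ is fixed. Let $T=T_++T_-$ be a trigonometric polynomial with the spectrum of $T_\pm$ in $\pm[\kappa N/2,3N/2]$, $N>0$. For an integer $l$,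
$$\int_{\mathbb R}e^{il(x-t)}Nk(Nt)\,dt=\theta(l/N)e^{ilx}.$$
Here $\theta(l/N)=1$ for $l\in[\kappa N/2,3N/2]$ and $\theta(l/N)=0$ for $l\le0$. So $T_+(x)=\int_{\mathbb R}T(x-t)Nk(Nt)\,dt$. Applying this to $x\mapsto T(-x)$, whose positive half is $T_-(-x)$, treats $T_-$. Therefore
$$\|T_\pm\|_\infty\le A\|T\|_\infty. \tag{3}$$
Under the hypothesis of Theorem B the two terms of (1) have such spectra for large $n$ (Section 5 computes $\kappa$), so uniform convergence of (1) to $0$ gives uniform convergence of $c_n$ and $c_{-n}$ to $0$.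

**No gap.** If $\phi_n=n$, take $c_n(x)=e^{-inx}$ and $c_{-n}(x)=-e^{-inx}$. Then (1) is $1-1=0$ for all $x$, and $|c_n|=1$. So some separation is needed.

## 4. Exponential size on a small arc

The sensible first approach is to combine the two arguments of Section 3. By Egorov, (1) is small for all large $n$ off a set $E$ of small measure. Split the kernel integral at a point $x_0$ well inside the complement:
$$h^+(x_0)=\int_{x_0-t\notin E}f(x_0-t)Nk(Nt)\,dt+\int_{x_0-t\in E}f(x_0-t)Nk(Nt)\,dt .$$
The first part is at most $A\lambda$ if $|f|\le\lambda$ off $E$. The second part is where the argument stops, because nothing prevents $f$ from being exponentially large on $E$.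

An example shows this. Fix $0<\delta<\pi$, let $R=1/\cos^2(\delta/2)>1$, $\phi_n=2n$, and
$$c_n(x)=c_{-n}(x)=R^n\cos^{2n}(x/2)=R^n\Big(\frac{1+\cos x}2\Big)^n,$$
a trigonometric polynomial of degree $n$. Then $f_n(x)=2R^n\cos^{2n}(x/2)\cos(2nx)$. For $\delta<|x|\le\pi$ we have $R\cos^2(x/2)<1$, so $f_n(x)\to0$ geometrically, while $f_n(0)=2R^n$. At a point $x_0$ at distance $r>0$ from the arc $|x|\le\delta$, the decay of the kernel gives a factor $O_j((Nr)^{-j})$ for each $j$, and this must beat $R^n$ with $N=3n$; it does not. A better kernel of this type does not exist. If $k(t)=O(e^{-c|t|})$ for some $c>0$, then $\theta$ would extend analytically to a strip around $\mathbb R$ and, vanishing on $(-\infty,0)$, would vanish identically. In truth $h_n^+(x_0)=c_n(x_0)e^{2inx_0}\to0$ here, but estimates with absolute values cannot see it.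

The $L^2$ argument for constant coefficients stops at the same place. Now the main term is $\int_P(|c_n(x)|^2+|c_{-n}(-x)|^2)dx$, and the Riemann–Lebesgue lemma, applied to each of the many frequencies in the cross term, gives at best a bound in terms of the coefficients of $c_{\pm n}$. These are governed by $\int_{\mathbb T}$ and not by $\int_P$. In the example, with $P$ a closed set inside $\{|x|>\delta\}$, $\int_P|c_n|^2\to0$ geometrically while $\int_{\mathbb T}|c_n|^2\to\infty$.

What gets past this point is the remark that $f$ cannot be arbitrarily large on $E$: it has degree $N$, and is at most $\lambda$ off $E$. If we know the worst possible size $e^{Nw}$, we can multiply by a polynomial $\psi$ that is correspondingly small, before applying (3). The issue is to make $\psi$ of degree much less than $N$.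

## 5. Theorem A implies Theorem B

Fix $1<g'<g$ and $n_0\ge1$ with $\phi_n\ge g'n$ for $n\ge n_0$. Put
$$h_n^+=c_n(x)e^{i\phi_nx},\quad h_n^-=c_{-n}(-x)e^{-i\phi_nx},\quad f_n=h_n^++h_n^-,\quad N_n=\phi_n+n .$$

**Step 1.** We check the gap. The spectrum of $h_n^+$ lies in $[\phi_n-n,\phi_n+n]$, and with $t=\phi_n/n\ge g'$,
$$\frac{\phi_n-n}{\phi_n+n}=\frac{t-1}{t+1}\ge\frac{g'-1}{g'+1}=:\kappa,$$
because $t\mapsto\frac{t-1}{t+1}$ is increasing. So the spectrum of $h_n^+$ lies in $[\kappa N_n,N_n]$, and that of $h_n^-$, contained in $[-\phi_n-n,-\phi_n+n]$, lies in $[-N_n,-\kappa N_n]$.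

**Step 2.** We turn a.e. convergence into measure bounds. Let $\lambda>0$ and $E_m=\bigcup_{n\ge m}\{|f_n|>\lambda\}$. These sets decrease with $m$. Since $f_n\to0$ a.e., their intersection is null, and as $|\mathbb T|<\infty$ we get $|E_m|\to0$.

**Step 3.** We apply Theorem A. For $m\ge n_0$, applied to $\{f_n\}_{n\ge m}$, it gives
$$\Big|\Big\{\sup_{n\ge m}|h_n^\pm|>K\lambda\Big\}\Big|\le\Big(1+\frac8\kappa\Big)|E_m|\to0 .$$
The set $\{\limsup_n|h_n^\pm|>K\lambda\}$ is contained in the set on the left for every $m$, so it is null. Taking $\lambda=1/i$, $i\to\infty$, gives $h_n^\pm\to0$ a.e., that is, $c_n(x)\to0$ and $c_{-n}(-x)\to0$ a.e.; hence also $c_{-n}\to0$ a.e. $\blacksquare$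

## 6. Logarithmic potentials on the circle

To build $w$ we use the potential theory of $\log|2\sin(z/2)|$, where $z=x+iy$. The reason is that $2\sin\frac{z-s}2$ is the elementary factor of a trigonometric polynomial, so the logarithm of a product of such factors is a potential of point charges. Let
$$L(z)=\log|2\sin(z/2)|,\qquad \hat m(k)=\frac1{2\pi}\int_{\mathbb T}m(s)e^{-iks}ds,$$
and for real $m\in L^\infty(\mathbb T)$ with mean $M=\hat m(0)$ put
$$u_m(z)=\frac1\pi\int_{\mathbb T}L(z-s)m(s)\,ds .$$

We first expand $L$. For $y>0$, $|2\sin(z/2)|=|e^{-iz/2}||1-e^{iz}|=e^{y/2}|1-e^{ix-y}|$, and $L(\bar z)=L(z)$, so for $y\ne0$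
$$L(x+iy)=\frac{|y|}2-\sum_{k\ge1}\frac{e^{-k|y|}\cos kx}k. \tag{4}$$

**(P1)** $u_m$ is continuous on $\mathbb C$ and $2\pi$-periodic. Indeed $|\sin(z/2)|^2=\sin^2(x/2)+\sinh^2(y/2)$, so $L(x+iy)$ increases with $|y|$, and for $|y|\le Y$ we have $|L(x+iy)|\le|L(x)|+|L(x+iY)|$, an integrable function of $x\in\mathbb T$. By dominated convergence $y\mapsto L(\cdot+iy)\in L^1(\mathbb T)$ is continuous. Since translation is also continuous in $L^1$, and since a difference of two values of $u_m$ is at most $\frac1\pi\|m\|_\infty$ times the $L^1$ distance of the corresponding translates of $L(\cdot+iy)$, $u_m$ is continuous.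

**(P2)** For $y\ne0$, inserting (4) and integrating the uniformly convergent series,
$$u_m(x+iy)=M|y|-\sum_{k\ne0}\frac{\hat m(k)}{|k|}e^{-|k||y|}e^{ikx}. \tag{5}$$
Here $\frac1\pi\int\cos k(x-s)\,m(s)ds=\hat m(k)e^{ikx}+\hat m(-k)e^{-ikx}$ was used. Letting $y\to0$, with uniform convergence by (P1), we find that $u_m|_{\mathbb R}$ has Fourier coefficients $-\hat m(k)/|k|$ for $k\ne0$ and mean $0$. Comparing with (5), $u_m-M|y|$ at height $|y|$ is the Poisson extension of $u_m|_{\mathbb R}$. In particular it stays between the minimum and the maximum of $u_m|_{\mathbb R}$. By (5) it is at most $2\|m\|_\infty\sum_{k\ge1}e^{-k|y|}/k$ in modulus, so it tends to $0$ uniformly as $|y|\to\infty$. Two examples: $u_1=|y|$, and for $m(s)=\cos ks$ with $k\ge1$, $u_m=-\frac1ke^{-k|y|}\cos kx$.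

**(P3)** $u_m$ is harmonic off $\mathbb R$, and harmonic near any real open interval on which $m=0$ a.e. In a disc $\Delta$ of radius $<\pi$ centered on $\mathbb R$ with $m\ge0$ (respectively $\le0$) a.e. on $I=\Delta\cap\mathbb R$, $u_m$ is subharmonic (respectively superharmonic). To see this, note that $L$ is subharmonic, being $\log$ of the modulus of an entire function, and is harmonic off $2\pi\mathbb Z$. Off $\mathbb R$, each $z\mapsto L(z-s)$ is harmonic; by Fubini (the integrals $\int_{\mathbb T}|L(z-s)|ds$ are locally bounded in $z$) the mean value property passes to $u_m$, which is continuous. In $\Delta$, write $u_m=u_{m1_I}+u_{m1_{\mathbb T\setminus I}}$; here $I$ has length $<2\pi$, so it embeds in $\mathbb T$. For $z\in\Delta$ and $s\in\mathbb T\setminus I$ we have $z-s\notin2\pi\mathbb Z$, so the second term is harmonic in $\Delta$ by the same Fubini argument. If $m\ge0$ on $I$, multiplying the sub-mean-value inequality of $L(\cdot-s)$ by $m(s)1_I(s)\ge0$ and integrating shows that the first term, which is continuous,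 is subharmonic. If $m\le0$ on $I$, apply this to $-m$. If $m=0$ a.e. on $I$, the first term is $0$ and $u_m$ is harmonic in $\Delta$; this gives the statement about intervals.

## 7. What the charge must satisfy

We look for $w$ of the form $w=-u_\sigma|_{\mathbb R}-\tau$, with $\sigma$ a bounded real function of mean $0$ and $\tau$ a constant. Each of (W1)–(W3) then asks something of $\sigma$.

For (W2), we shall compare $\log|f/\lambda|$ with $N$ times $H=|y|-u_\sigma-\tau=u_{1-\sigma}-\tau$, which equals $w$ on $\mathbb R$. For a maximum principle on $\mathbb C\setminus F$ we need $H$ harmonic across $E$, so $1-\sigma$ must vanish on $E$: we need $\sigma=1$ on $E$. We also need $w\ge0$.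

For (W3), we want a product $\psi$ of factors $2\sin\frac{x-s_j}2$ with $\log|\psi|\approx-N'w=N'u_\sigma+N'\tau$ on $\mathbb R$. Point charges are positive, so $\sigma$ must be made positive. Adding a constant $c$ to $\sigma$ does not change $u_\sigma$ on $\mathbb R$, because $u_c=c|y|$. The charge $\frac{N'}\pi(c+\sigma)$ has total mass $2cN'$, and $2d$ factors give degree $d$, so the cost is $d=cN'$. To have $d$ small compared with $N'$ we need $c$ small, so $\sigma$ may not be below a small negative constant: $\sigma\ge-a$, with $c=2a$ leaving a strictly positive density.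

So $\sigma=1_E-p$, with $0\le p\le a1_F$ and $\int p=|E|$. The positive charge on $E$ is compensated by a negative charge on $F$ of density at most $a$. The remaining demand is (W1): $w$ should vanish on most of the circle.

The first choice that comes to mind, constant density, fails here. Let $E$ be an open arc, and let $p=c_01_F$ with $c_0=|E|/|F|$. Put $v=-u_\sigma|_{\mathbb R}$, $\tau=\min v$, $w=v-\tau$. Consider $U=u_{\sigma+c_0}=u_\sigma+c_0|y|$, which equals $-v$ on $\mathbb R$. As $\sigma+c_0=0$ on $F$, $U$ is harmonic near the interior of $F$. It is even in $y$, so $U_y=0$ on that open arc. If $w$ vanished on a subset of $F$ of positive measure, the real-analytic function $U|_{\mathbb R}$ would be constant on the whole open arc, and $U_x-iU_y$, which is analytic near it and vanishes on it, would be zero. So $U$ would be constant near the arc, hence constant in the upper half-plane. This contradicts $U=c_0y+o(1)$ as $y\to\infty$. Therefore $|\{w>0\}|\ge|F|$, however small $E$ is.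

The cure is to let the negative charge place itself by minimizing the energy, with the cap $a$ on its density. Where the potential is above the level $\tau$, the charge will be saturated, $p=a$; that can happen only on a set of measure at most $|E|/a$.

## 8. Sweeping $1_E$ onto $F$ with bounded density

**Lemma 1.** Let $0<a\le\frac18$, let $E\subset\mathbb T$ be open with $0<|E|\le\frac{2\pi a}{1+a}$, and let $F=\mathbb T\setminus E$. There are a measurable $p$ with $0\le p\le a1_F$, $\int p=|E|$, and a constant $\tau$, such that with $\sigma=1_E-p$ the continuous function $w:=-u_\sigma|_{\mathbb R}-\tau$ satisfies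
$$w\ge0,\qquad |\{w>0\}|\le\Big(1+\frac1a\Big)|E|.$$

**Step 1.** We find an energy minimizer. Note $|F|\ge2\pi-\frac{2\pi a}{1+a}=\frac{2\pi}{1+a}$, so $|E|\le a|F|$. Let
$$\mathcal P=\Big\{q\in L^2(\mathbb T):0\le q\le a1_F,\ \int q=|E|\Big\}.$$
It contains $\frac{|E|}{|F|}1_F$, and it is convex, bounded, and closed in $L^2$, hence weakly compact. Let
$$Q(\rho)=2\pi\sum_{k\ne0}\frac{|\hat\rho(k)|^2}{|k|}.$$
This is a nonnegative quadratic form on real $L^2$ with $Q(\rho)\le\|\rho\|_{L^2}^2$, so it is convex and continuous, hence weakly lower semicontinuous. Therefore $q\mapsto Q(1_E-q)$ attains its minimum over $\mathcal P$ at some $p$. Put $\sigma=1_E-p$, which has mean $0$, and $v=-u_\sigma|_{\mathbb R}$, which is continuous by (P1).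

**Step 2.** We derive the first-order condition $\int v(q-p)\le0$ for all $q\in\mathcal P$. By (P2) and Parseval, for bounded real $\rho$,
$$\int v\rho=2\pi\sum_{k\ne0}\frac{\hat\sigma(k)\overline{\hat\rho(k)}}{|k|},$$
which is the symmetric bilinear form of $Q$ evaluated at $(\sigma,\rho)$. For $t\in[0,1]$, $p+t(q-p)\in\mathcal P$, so
$$Q(\sigma)\le Q(\sigma-t(q-p))=Q(\sigma)-2t\int v(q-p)+t^2Q(q-p).$$
Divide by $t$ and let $t\to0$.

**Step 3.** We show that $p$ is saturated above a level and absent below it. Let $X=F\cap\{p<a\}$ and $Y=F\cap\{p>0\}$; $|Y|>0$ because $\int p>0$. Put $\tau=\operatorname{ess\,inf}_Yv$. We claim that $v\le\tau$ a.e. on $X$. If not, there is $t'>\tau$ with $|X\cap\{v>t'\}|>0$. Take $\tau<t''<t'$; by the definition of $\tau$, $|Y\cap\{v<t''\}|>0$. For small $\eta>0$ the sets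
$$X'=X\cap\{v>t',\ p<a-\eta\},\qquad Y'=Y\cap\{v<t'',\ p>\eta\}$$
have positive measure, and they are disjoint. For small $c>0$ the function $q=p+c\frac{1_{X'}}{|X'|}-c\frac{1_{Y'}}{|Y'|}$ lies in $\mathcal P$, and $\int v(q-p)\ge c(t'-t'')>0$. This contradicts Step 2. The claim, together with the definition of $\tau$, gives
$$p=a\ \text{ a.e. on }F\cap\{v>\tau\},\qquad p=0\ \text{ a.e. on }F\cap\{v<\tau\}. \tag{6}$$
Put $w=v-\tau$.

**Step 4.** We show that $w\ge0$. Suppose that $\min v=v(x_0)<\tau$. On the open set $\{v<\tau\}$ we have $\sigma\ge0$ a.e.: $\sigma=1$ on $E$, and $\sigma=-p=0$ a.e. on $F\cap\{v<\tau\}$ by (6). By (P3), $G=-u_\sigma$ is superharmonic in a small disc around $x_0$. Since $\sigma$ has mean $0$, $G$ off $\mathbb R$ is the Poisson extension of $v$ by (P2), so $G\ge\min v=G(x_0)$ on $\mathbb C$. By the minimum principle $G$ is constant in the disc. It is harmonic in the upper half-plane and constant on an open part of it, so it is constant there. By (5) all $\hat\sigma(k)$ with $k\ne0$ vanish, and $\hat\sigma(0)=0$,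 so $\sigma=0$ a.e. This contradicts $\sigma=1$ on $E$, $|E|>0$.

**Step 5.** We bound $|\{w>0\}|$. By (6), $p=a$ a.e. on $F\cap\{w>0\}$, so $a|F\cap\{w>0\}|\le\int p=|E|$. Adding $|E|$ for the points of $E$ gives $|\{w>0\}|\le(1+\frac1a)|E|$. $\blacksquare$

This is (W1).

## 9. Growth on $E$ of a polynomial bounded on $F$

**Lemma 2.** In the setting of Lemma 1, let $f$ be a trigonometric polynomial of degree at most $N$ with $|f|\le\lambda$ on $F$, $\lambda>0$. Then $|f|\le\lambda e^{Nw}$ on $\mathbb R$.

We may assume $f\not\equiv0$. Extend $f$ to an entire function of $z$; then $|f(z)|\le Ce^{N|y|}$ for some $C$.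

**Step 1.** We find a majorant that is harmonic across $E$. Let $m'=1-\sigma=1-1_E+p$, which has mean $1$ and vanishes a.e. on $E$, and let $H=u_{m'}-\tau=|y|-u_\sigma-\tau$. Then $H$ is continuous and $2\pi$-periodic, and $H=w$ on $\mathbb R$. By (P3), $H$ is harmonic on $\mathbb C\setminus F$, where $F$ is lifted to $\mathbb R$. By (P2), $H-|y|\to-\tau$ uniformly as $|y|\to\infty$.

**Step 2.** We apply the maximum principle to $S=\log|f/\lambda|-NH$. It is subharmonic on $\mathbb C\setminus F$ and $2\pi$-periodic. For large $|y|$,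
$$S\le\log\frac C\lambda+N|y|-N\big(|y|-\tau+o(1)\big),$$
so $S$ is bounded above there. In the variable $\zeta=e^{iz}$, $S$ becomes a subharmonic function on the Riemann sphere $\widehat{\mathbb C}$ minus $\{e^{ix}:x\in F\}\cup\{0,\infty\}$, bounded above near $0$ and $\infty$. An isolated singularity near which a subharmonic function is bounded above is removable, so $S$ extends subharmonically to
$$\Omega=\widehat{\mathbb C}\setminus\{e^{ix}:x\in F\}.$$
At a boundary point $e^{ix}$, $x\in F$, the continuity of $f$ and $H$ and the bound $|f|\le\lambda$ on $F$ give $\limsup S\le-Nw(x)\le0$. The complement of $\Omega$ is not empty, so the maximum principle gives $S\le0$ on $\Omega$. On $E$ this says $|f|\le\lambda e^{Nw}$. On $F$ the claim is clear, since $w\ge0$. $\blacksquare$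

This is (W2).

## 10. A multiplier of small degree

**Lemma 3.** In the setting of Lemma 1 let $d\ge8$ be an integer and $N'=d/(2a)$. For each $x_0\in\mathbb R$ there is a trigonometric polynomial $\psi$ of degree $d$ with
$$|\psi(x)|\le C_1e^{-N'w(x)}\ (x\in\mathbb R),\qquad |\psi(x_0)|\ge e^{-N'w(x_0)},$$
where $C_1=e^{(6+2\pi^2)b}$, $b=\frac{1+2a}a$.

**Step 1.** We replace a positive continuous charge by point charges. Let $m=2a+\sigma=2a+1_E-p$. Then $m=1+2a$ on $E$ and $a\le m\le2a$ on $F$, so $a\le m\le1+2a$ a.e. The mean of $m$ is $2a$, and on $\mathbb R$, $u_m=2a\cdot0+u_\sigma=-w-\tau$. Let $d\mu=\frac{N'}\pi m\,ds$. Its total mass is $\frac{N'}\pi\cdot2\pi\cdot2a=4aN'=2d$. Cut $[x_0,x_0+2\pi]$ into consecutive intervals $J_1,\dots,J_{2d}$ with $\mu(J_j)=1$. Put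
$$\ell=\frac\pi{aN'}=\frac{2\pi}d\le\frac\pi4 .$$
The density of $\mu$ is at least $\frac{N'a}\pi=\frac1\ell$ and at most $\frac{N'(1+2a)}\pi=\frac b\ell$, so $\ell/b\le|J_j|\le\ell$. Let $s_j=\int_{J_j}s\,d\mu(s)$ be the centroid of $J_j$, an interior point of $J_j$, and
$$\psi(x)=e^{N'\tau}\prod_{j=1}^{2d}2\sin\frac{x-s_j}2 .$$
Each factor is $-i\big(e^{i(x-s_j)/2}-e^{-i(x-s_j)/2}\big)$. The number of factors is $2d$, so the frequencies of the product are integers from $-d$ to $d$, and $\psi$ is a trigonometric polynomial of degree $d$.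

**Step 2.** We isolate the discretization error. Put
$$D(x)=\sum_j\Big[L(x-s_j)-\int_{J_j}L(x-s)\,d\mu(s)\Big].$$
Since $\int L(x-s)\,d\mu(s)=N'u_m(x)=-N'w(x)-N'\tau$ on $\mathbb R$,
$$\log|\psi(x)|=N'\tau+N'u_m(x)+D(x)=-N'w(x)+D(x). \tag{7}$$
It remains to show that $D(x_0)\ge0$ and that $D\le(6+2\pi^2)b$ everywhere. There is no lower bound for $D$ at all points, as $\psi$ has zeros; we need one only at $x_0$, and this is why the cutting starts at $x_0$.

**Step 3.** Lower bound at $x_0$. On $(x_0,x_0+2\pi)$ the function $s\mapsto L(x_0-s)=\log\big(2\sin\frac{s-x_0}2\big)$ is concave. Each $\mu|_{J_j}$ is a probability measure with mean $s_j$, so by Jensen's inequality $\int_{J_j}L(x_0-s)\,d\mu\le L(x_0-s_j)$. Every bracket is $\ge0$, and $D(x_0)\ge0$.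

**Step 4.** Upper bound, near arcs. Fix $x$ with $\psi(x)\ne0$; if $\psi(x)=0$ there is nothing to prove. Regard the $J_j$ as arcs of $\mathbb T$, let $\|u\|$ be the distance from $u$ to $2\pi\mathbb Z$, and let $r_j=\operatorname{dist}(x,J_j)$. We use
$$\frac{2\|u\|}\pi\le\Big|2\sin\frac u2\Big|\le\|u\| . \tag{8}$$
Consider the arcs with $r_j<\ell$. Since $|J_j|\le\ell$, they lie in the arc of points at distance $\le2\ell\le\pi/2$ from $x$. That arc has length $4\ell$ and $\mu$-mass at most $4b$, so there are at most $4b$ of them. By (8), $L(x-s_j)\le\log2\ell$ and $L(x-s)\ge\log\frac{2\|x-s\|}\pi$, so the bracket is at most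
$$\int_{J_j}\log\frac{\pi\cdot2\ell}{2\|x-s\|}\,d\mu(s)=\log\frac\pi2+\int_{J_j}\log\frac{2\ell}{\|x-s\|}\,d\mu(s).$$
The last integrand is $\ge0$. Summing, and using the upper bound $b/\ell$ for the density, near arcs contribute at most
$$4b\log\frac\pi2+\frac b\ell\int_{-2\ell}^{2\ell}\log\frac{2\ell}{|t|}\,dt=4b\log\frac\pi2+4b\le6b,$$
because $\int_{-2\ell}^{2\ell}\log\frac{2\ell}{|t|}dt=4\ell\int_0^1\log\frac1u\,du=4\ell$ and $\log\frac\pi2<\frac12$.

**Step 5.** Upper bound, far arcs. Let $r_j\ge\ell$. On $J_j$ the function $s\mapsto L(x-s)$ is smooth, and by (8)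
$$\frac{d^2}{ds^2}L(x-s)=-\frac1{4\sin^2((x-s)/2)}\ge-\frac{\pi^2}{4r_j^2}.$$
Expand at the centroid $s_j$: for $s\in J_j$,
$$L(x-s)\ge L(x-s_j)+\alpha_j(s-s_j)-\frac{\pi^2}{8r_j^2}(s-s_j)^2,$$
with $\alpha_j$ the first derivative at $s_j$. Integrating against $\mu$ over $J_j$, the linear term vanishes and $|s-s_j|\le\ell$, so the bracket is at most $\frac{\pi^2\ell^2}{8r_j^2}$. The arcs with $2^k\ell\le r_j<2^{k+1}\ell$ lie within distance $2^{k+1}\ell+\ell\le2^{k+2}\ell$ of $x$. The set of such points has length at most $2^{k+3}\ell$ and $\mu$-mass at most $2^{k+3}b$, so there are at most $2^{k+3}b$ such arcs. Far arcs contribute at most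
$$\sum_{k\ge0}\frac{\pi^2}8\,4^{-k}\,2^{k+3}b=\pi^2b\sum_{k\ge0}2^{-k}=2\pi^2b .$$
So $D(x)\le(6+2\pi^2)b$. With (7) and Step 3 this proves the lemma. $\blacksquare$

This is (W3), and the object of Section 1 has been constructed.

## 11. The maximal inequality

We prove Theorem A. Let $a=\kappa/8\le\frac18$, so that $\frac1a=\frac8\kappa$. Let $C_1$ be the constant of Lemma 3, which depends only on $a$, let $A$ be the constant of (3), and put $K=AC_1$. Note $C_1\ge1$.

**Step 1.** We reduce to $N_j\ge32/\kappa$ for all $j$, which will make room for $d\ge8$. Let $q=\lceil32/\kappa\rceil$, and replace $f_j(x),h_j^\pm(x),N_j$ by $f_j(qx),h_j^\pm(qx),qN_j$. All frequencies are multiplied by $q$, so the spectral hypotheses persist, and $qN_j\ge q\ge32/\kappa$. The map $x\mapsto qx$ preserves measure on $\mathbb T$ (preimages of sets have the same measure), so neither side of (2) changes.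

**Step 2.** We dispose of the extreme sizes of the exceptional set. Let $E=\bigcup_j\{|f_j|>\lambda\}=\{\sup_j|f_j|>\lambda\}$, an open set. If $|E|=0$, then $E=\emptyset$, so $|f_j|\le\lambda$ everywhere, and (3) with $T=f_j$, $N=N_j$ gives $|h_j^\pm|\le A\lambda\le K\lambda$ everywhere. If $|E|>\frac{2\pi a}{1+a}$, then $(1+\frac1a)|E|>2\pi$, and (2) is trivial.

**Step 3.** We set up the multiplier. In the remaining case apply Lemma 1 to $E$, and let $B=\{w>0\}$, so that $|B|\le(1+\frac8\kappa)|E|$. It suffices to show that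
$$|h_j^\pm(x_0)|\le K\lambda\qquad\text{for all }j\text{ and all }x_0\notin B,$$
for then the set on the left of (2) is contained in $B$. Fix $j$ and $x_0\notin B$, and drop the index $j$. Let
$$d=\lceil2aN\rceil=\Big\lceil\frac{\kappa N}4\Big\rceil,\qquad N'=\frac d{2a}\ge N .$$
Since $N\ge32/\kappa$, we have $\frac{\kappa N}4\ge8$, so $d\ge8$ and $d\le\frac{\kappa N}4+1\le\frac{\kappa N}2$. Take $\psi$ from Lemma 3 for this $x_0$ and $d$.

**Step 4.** We multiply, project and divide. The degree of $f$ is at most $N$ and $|f|\le\lambda$ on $F=\mathbb T\setminus E$, so Lemmas 2 and 3 give on $\mathbb R$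
$$|f\psi|\le\lambda e^{Nw}\,C_1e^{-N'w}\le C_1\lambda,$$
since $w\ge0$ and $N'\ge N$. The spectrum of $h^\pm\psi$ lies in
$$\pm[\kappa N-d,\,N+d]\subset\pm\Big[\frac{\kappa N}2,\frac{3N}2\Big],$$
because $d\le\frac{\kappa N}2\le\frac N2$. So (3) applies to $T=f\psi=h^+\psi+h^-\psi$ and gives $\|h^\pm\psi\|_\infty\le AC_1\lambda=K\lambda$. Finally $w(x_0)=0$, so $|\psi(x_0)|\ge e^{-N'w(x_0)}=1$, and therefore $|h^\pm(x_0)|\le K\lambda$. $\blacksquare$

With Section 5 this also proves Theorem B: Conjecture 1.2 is true.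

## 12. The exact condition on $\phi_n$

We prove Theorem C.

**Sufficiency.** Suppose that $\liminf|\phi_n|/n>1$. For those $n$ with $\phi_n<0$ exchange the names of $h_n^+$ and $h_n^-$ in Section 5, that is, put $h_n^+=c_{-n}(-x)e^{-i\phi_nx}$ and $h_n^-=c_n(x)e^{i\phi_nx}$, and let $N_n=|\phi_n|+n$ for all $n$. The spectrum of $h_n^\pm$ then lies in $\pm[|\phi_n|-n,|\phi_n|+n]$ for all large $n$, and the argument of Section 5 applies unchanged.

**Necessity.** Suppose that $\liminf|\phi_n|/n\le1$. We must exhibit polynomials for which (1) tends to $0$ a.e. and the conclusion fails.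

**Case 1: $|\phi_n|\le n$ for infinitely many $n$.** Here the spectra may meet at $0$. For those $n$ put $c_n(x)=e^{-i\phi_nx}$ and $c_{-n}(x)=-e^{-i\phi_nx}$, of degree at most $n$, and put $c_{\pm n}=0$ for other $n$. Then (1) is $1-1=0$, or $0$, for every $n$, but $|c_n|=1$ infinitely often.

**Case 2: $|\phi_n|>n$ for all large $n$.** Then $\liminf|\phi_n|/n=1$, and there is an infinite set of $n$ along which
$$\gamma_n:=|\phi_n|-n\ge1,\qquad\gamma_n/n\to0 .$$
The gap $\gamma_n$ is tiny compared with the top frequency. We use the room between $\gamma_n$ and $2n$, filled with multiples of $\gamma_n$, to place an approximate Poisson kernel, whose real part is small and whose analytic half is not. Let $M_n=\lfloor2n/\gamma_n\rfloor$, which tends to $\infty$ along this set, and choose $n_1<n_2<\cdots$ in the set with $M_{n_i}\ge16^i$. Put $c_{\pm n}=0$ for $n\notin\{n_i\}$. For $n=n_i$ write $\gamma=\gamma_n$, $M=M_n$, $\epsilon=\operatorname{sgn}\phi_n$, and let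
$$C_M(\zeta)=\sum_{k=0}^M\Big(1-\frac k{M+1}\Big)\zeta^k,\qquad G_M(\zeta)=C_M(\zeta)-C_M(-\zeta)=\sum_{k=1}^M\Big(1-\frac k{M+1}\Big)(1-(-1)^k)\zeta^k,$$
$$c_n(x)=c_{-n}(x)=e^{-i\phi_nx}G_M(e^{i\epsilon\gamma x}).$$

**Step 1.** We check the degree. The frequencies of $c_n$ are of the form $\epsilon(k\gamma-|\phi_n|)$ with $1\le k\le M$. They lie in $[-n,n]$, because $\gamma-|\phi_n|=-n$ and $M\gamma-|\phi_n|\le2n-n=n$.

**Step 2.** We show that (1) tends to $0$ a.e. With $y=\gamma x$, the two terms of (1) are $G_M(e^{i\epsilon y})$ and $G_M(e^{-i\epsilon y})$. As $G_M$ has real coefficients, their sum is $2\operatorname{Re}G_M(e^{iy})$. Let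
$$F_M(y)=\sum_{|k|\le M}\Big(1-\frac{|k|}{M+1}\Big)e^{iky}=\frac1{M+1}\,\frac{\sin^2((M+1)y/2)}{\sin^2(y/2)}$$
be the Fejér kernel. Then $2\operatorname{Re}C_M(e^{iy})=F_M(y)+1$ and $2\operatorname{Re}C_M(-e^{iy})=F_M(y+\pi)+1$, so (1) equals $F_M(y)-F_M(y+\pi)$. Its modulus is at most
$$\frac1{M+1}\Big(\frac1{\sin^2(y/2)}+\frac1{\cos^2(y/2)}\Big)=\frac4{(M+1)\sin^2y}.$$
Off the set $\{x:|\sin\gamma x|<M^{-1/4}\}$ this is at most $4M^{-1/2}$. Since $x\mapsto\gamma x$ preserves measure, that set has measure $|\{y:|\sin y|<M^{-1/4}\}|=4\arcsin M^{-1/4}\le2\pi M^{-1/4}\le2\pi2^{-i}$. These measures are summable, so by Borel–Cantelli almost every $x$ lies in only finitely many of the sets, and (1) tends to $0$ for a.e. $x$.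

**Step 3.** We show that $c_{n_i}$ does not tend to $0$. For $|\zeta|=1$, $\zeta\ne1$,
$$C_M(\zeta)=\frac1{M+1}\sum_{j=0}^M\sum_{k=0}^j\zeta^k=\frac1{M+1}\sum_{j=0}^M\frac{1-\zeta^{j+1}}{1-\zeta}=\frac1{1-\zeta}-\frac{\zeta(1-\zeta^{M+1})}{(M+1)(1-\zeta)^2}\to\frac1{1-\zeta}$$
as $M\to\infty$. So for $y\notin\pi\mathbb Z$
$$G_M(e^{iy})\to\frac1{1-e^{iy}}-\frac1{1+e^{iy}}=\frac{2e^{iy}}{1-e^{2iy}},$$
whose modulus is $1/|\sin y|\ge1$. Convergence a.e. on $\mathbb T$ implies convergence in measure. Moreover $|c_n(x)|=|G_M(e^{i\epsilon\gamma x})|=|G_M(e^{i\gamma x})|$, since $G_M$ has real coefficients. Therefore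
$$\Big|\Big\{x:|c_{n_i}(x)|\le\frac12\Big\}\Big|=\Big|\Big\{y:|G_{M_{n_i}}(e^{iy})|\le\frac12\Big\}\Big|\to0 .$$
So $c_{n_i}$ does not tend to $0$ in measure, hence not a.e., and the same holds for $c_{-n}=c_n$. $\blacksquare$
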